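# Commuting Toeplitz operators with harmonic symbols and the kernel $q(m\wedge n)/(n+m+d+1)$

## 1. An infinite matrix with trivial kernel

Fix an integer $d$ and put
$$m_0=\max(1,1-d),\qquad q(x)=x(x+1)(x+d)(x+d+1).$$
For an integer $n\ge m_0$ we have $n\ge1$ and $n+d\ge1$, so the four factors of $q(n)$ are positive integers, and each of them grows with $n$. Hence
$$0<q(m_0)<q(m_0+1)<q(m_0+2)<\cdots .$$
Moreover $q(m_0-1)=0$: if $d\ge0$ then $m_0-1=0$, and if $d<0$ then $m_0-1=-d$ kills the factor $x+d$.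

The object of these notes is the infinite real symmetric matrix
$$G_d(n,m)=\frac{q(m\wedge n)}{n+m+d+1},\qquad n,m\ge m_0,\tag{1}$$
where $m\wedge n$ is the minimum and $m\vee n$ the maximum. For $d=0$ we have $m_0=1$ and $q(1)=4$, $q(2)=36$, $q(3)=144$, so its upper left corner is
$$\begin{pmatrix} 4/3&1&4/5\\ 1&36/5&6\\ 4/5&6&144/7\end{pmatrix}.$$

We shall show that, for sequences $W=(W_m)_{m\ge m_0}$ satisfying a mild size condition, $G_dW=0$ forces $W=0$. Here is the use of this. Two harmonic functions $u=\sum u_ke_k$ and $v=\sum v_ke_k$ on the disk (with $e_k=z^k$ or $\bar z^{|k|}$) have the determinants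
$$u_{m+d}v_{-m}-u_{-m}v_{m+d}.$$
If all determinants $u_kv_i-u_iv_k$ with $k,i\neq0$ vanish, then $(u_k)_{k\ne0}$ and $(v_k)_{k\neq 0}$ are proportional, and some nontrivial linear combination of $u$ and $v$ is constant. It will turn out that if the Toeplitz operators $T_u$ and $T_v$ commute, then for each $d$ the determinants above, suitably weighted, form a vector $W$ with $G_dW=0$.

## 2. Toeplitz operators on the harmonic Bergman space

Let $D$ be the open unit disk, $A$ the normalized area measure on $D$, $L^p=L^p(D,A)$, $\langle\varphi,\psi\rangle=\int_D\varphi\bar\psi\,dA$, and $\|\cdot\|$ the norm of $L^2$.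

**Definition (harmonic Bergman space).** $b^2$ is the closed subspace of $L^2$ consisting of all complex-valued harmonic functions on $D$ that lie in $L^2$. One has $b^2=L^2_a+\overline{L^2_a}$, where $L^2_a$ is the space of holomorphic $L^2$ functions.

**Definition (projection).** $Q$ is the orthogonal projection of $L^2$ onto $b^2$. Explicitly,
$$Q\varphi(z)=\int_D\Bigl(\frac1{(1-z\bar w)^2}+\frac1{(1-\bar zw)^2}-1\Bigr)\varphi(w)\,dA(w),\qquad z\in D,\tag{2}$$
and this formula defines $Q\varphi$ as a harmonic function on $D$ for every $\varphi\in L^1$.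

**Definition (Toeplitz operator).** For a symbol $u$, put $T_uf=Q(uf)$ for every $f$ with $uf\in L^1$.

If $u\in L^2$, then $T_uf$ is a harmonic function for every $f\in b^2$, though $T_u$ need not be bounded on $b^2$. If $u\in L^2$ and $f$ is bounded, then $uf\in L^2$ and $T_uf\in b^2$.

A harmonic polynomial is a finite linear combination of the functions
$$e_l=z^l\ (l\ge0),\qquad e_l=\bar z^{|l|}\ (l<0).$$
Note that $\bar e_l=e_{-l}$. For $u,v\in b^2$ and a harmonic polynomial $p$ we have $T_vp\in b^2$, so $T_uT_vp$ is a well-defined harmonic function, and so is $T_vT_up$.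

**Definition (commuting).** $T_u$ and $T_v$ commute on $b^2$ if $T_uT_vp=T_vT_up$ on $D$ for every harmonic polynomial $p$.

**Example.** Let $u=z$, $v=\bar z$. Since $Q$ is a projection compatible with rotations, $Q(z^2\bar z)$ is a multiple $cz$ of $z$, where $c\langle z,z\rangle=\langle z^2\bar z,z\rangle$. As $\int_D|z|^a\,dA=\frac2{a+2}$, this says $c\cdot\frac12=\frac13$, so $c=\frac23$. In the same way $Q(z\bar z)=\int|z|^2\,dA=\frac12$. Therefore
$$T_zT_{\bar z}\,z=T_z\tfrac12=\tfrac12z,\qquad T_{\bar z}T_z\,z=Q(\bar zz^2)=\tfrac23z .$$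
So $T_z$ and $T_{\bar z}$ do not commute. On the constant $1$ one cannot see this: $T_zT_{\bar z}1=\frac12=T_{\bar z}T_z1$.

**Example.** Let $u=z$, $v=z^2$. On holomorphic polynomials both products are multiplication by $z^3$. On $\bar z$, however, $T_{z^2}\bar z=Q(z^2\bar z)=\frac23z$, so $T_zT_{z^2}\bar z=\frac23z^2$, while $T_{z^2}T_z\bar z=T_{z^2}\frac12=\frac12z^2$. They do not commute on $b^2$.

If a nontrivial linear combination of $u$ and $v$ is constant, then $T_u$ and $T_v$ commute (checked in Section 8). The question is whether this is the only way. The source of the problem, "Commuting Toeplitz Operators on the Harmonic Bergman Space", lists cases in which it is known: both symbols in $L_a^2$; $v=\bar u$, where $T_u$ commutes with $T_{\bar u}$ if and only if $u(D)$ lies in a straight line; and one symbol a harmonic polynomial. None of this is used below. Here are the results that we prove.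

**Theorem A.** For $u,v\in b^2$: $T_u$ and $T_v$ commute on $b^2$ if and only if $au+bv$ is constant for some $(a,b)\ne(0,0)$.

**Theorem B.** For $u,v\in b^2$: $T_uT_vp=T_vT_up$ for every holomorphic polynomial $p$ if and only if $u,v$ are both holomorphic or a nontrivial linear combination of $u,v$ is constant.

**Theorem C.** For $u,v\in b^2$: $T_uT_vp=T_{uv}p$ for every harmonic polynomial $p$ if and only if $u$ or $v$ is constant.

**Theorem D.** Let $1<s<\infty$, $\frac1s+\frac1{s'}=1$, and let $u\in L^s$ and $v\in L^{s'}$ be harmonic. Then $T_uT_vp=T_vT_up$ for all harmonic polynomials $p$ if and only if a nontrivial linear combination of $u,v$ is constant.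

In Theorem C, $uv\in L^1$ and $p$ is bounded, so $T_{uv}p=Q(uvp)$ is defined. In Theorem D the products are also defined; this is checked in Section 11.

## 3. Toeplitz products as matrices: the weight $\tau$

**Step 1: coefficients of $Q\varphi$.** This step turns $Q$ into a rule for coefficients. Integrating in polar coordinates,
$$\langle e_ke_l,e_j\rangle=\frac2{|k|+|l|+|j|+2}\ \text{ if }j=k+l,\qquad=0\ \text{ otherwise.}\tag{3}$$
In particular the $e_j$ are orthogonal and $\|e_j\|^2=\frac1{|j|+1}$. Since $(1-z\bar w)^{-2}=\sum_{j\ge0}(j+1)z^j\bar w^j$, uniformly in $w\in D$ for $z$ in a compact subset of $D$, we may integrate (2) term by term: for $\varphi\in L^1$,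
$$Q\varphi=\sum_{j\in\mathbb Z}(Q\varphi)_j\,e_j,\qquad (Q\varphi)_j=(|j|+1)\langle\varphi,e_j\rangle.\tag{4}$$
Here and below $h_j$ is the coefficient of $e_j$ in the expansion $h=\sum h_je_j$ of a harmonic function $h$ on $D$. The expansion converges locally uniformly, and $h=0$ exactly when all $h_j=0$.

If $u\in b^2$, integrating $|u|^2$ over $|z|<R$ and letting $R\to1$ gives
$$\sum_k\frac{|u_k|^2}{|k|+1}=\|u\|^2,\tag{5}$$
and by orthogonality the partial sums of $\sum u_ke_k$ converge to $u$ in $L^2$.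

**Step 2: the weight.** This step records how $Q$ acts on a product of two monomials. By (3) and (4), $Q(e_ke_l)=\tau(k,l)e_{k+l}$ with
$$\tau(k,l)=\frac{2(|k+l|+1)}{|k|+|l|+|k+l|+2}\in(0,1].$$
Clearly $\tau(k,l)=\tau(l,k)=\tau(-k,-l)$. If $kl\ge0$ then $|k+l|=|k|+|l|$. If $kl\le0$ then $|k|+|l|+|k+l|=2\max(|k|,|l|)$. So
$$\tau(k,l)=1\ \text{ if }kl\ge0,\qquad\tau(k,l)=\frac{|k+l|+1}{\max(|k|,|l|)+1}\ \text{ if }kl\le0.\tag{6}$$
For instance $\tau(1,-1)=\frac12$ and $\tau(2,-1)=\frac23$, as found above.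

**Step 3: the product formula.** This step extends the rule to infinite expansions: for $u,h\in b^2$,
$$(Q(uh))_j=\sum_{k+l=j}u_kh_l\,\tau(k,l),\quad\text{absolutely convergent.}\tag{7}$$
The product of the partial sums of $u$ and $h$ converges to $uh$ in $L^1$, and $e_j$ is bounded, so $\langle uh,e_j\rangle$ is the limit of the corresponding finite sums, which (3) evaluates. The series converges absolutely because $|k|+|l|+2\ge2\sqrt{(|k|+1)(|l|+1)}$, whence by Cauchy–Schwarz and (5)
$$\sum_{k+l=j}\frac{2|u_k||h_l|}{|k|+|l|+2}\le\sum_{k+l=j}\frac{|u_k||h_l|}{\sqrt{(|k|+1)(|l|+1)}}\le\|u\|\,\|h\| .$$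

**Step 4: the commutator.** This step writes commutation as a system of scalar equations. By (7), $(T_ve_n)_l=v_{l-n}\tau(l-n,n)$, and $T_ve_n\in b^2$. Apply (7) again with $h=T_ve_n$ and $l=n+i$:
$$(T_uT_ve_n)_j=\sum_{k+i=j-n}u_kv_i\,\tau(i,n)\,\tau(k,n+i).\tag{8}$$
Exchanging the roles of $u$ and $v$ and renaming indices, $(T_vT_ue_n)_j=\sum_{k+i=j-n}u_kv_i\,\tau(k,n)\,\tau(i,n+k)$. Both series converge absolutely. Since the $e_n$ span the harmonic polynomials, $T_u$ and $T_v$ commute if and only if for all $n,j\in\mathbb Z$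
$$\sum_{k+i=j-n}u_kv_i\,C(n;k,i)=0,\qquad C(n;k,i)=\tau(i,n)\tau(k,n+i)-\tau(k,n)\tau(i,n+k).\tag{9}$$
From the definition and the symmetries of $\tau$,
$$C(n;i,k)=-C(n;k,i),\qquad C(-n;-k,-i)=C(n;k,i),\tag{10}$$
$$C(n;0,i)=C(n;k,0)=0,\qquad C(0;k,i)=0.\tag{11}$$
For (11), note $\tau(0,\cdot)=1$: for example $C(n;0,i)=\tau(i,n)-\tau(i,n)$ and $C(0;k,i)=\tau(k,i)-\tau(i,k)$.

## 4. The coefficients $C(n;k,i)$ for $n\ge1$

Let $n\ge1$ and $j=n+k+i$. By (11) only pairs with $k,i\ne0$ matter; we compute $C$ according to the signs of $k$ and $i$. The outcome is a decoupling: for $j\ge1$ only pairs of opposite signs survive, and for $j\le-1$ only pairs of negative indices survive.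

**Case (a): $k,i\ge1$.** All four factors $\tau$ equal $1$, so $C=0$.

**Case (b): $k\ge1$, $i=-m$ with $m\ge1$.** Then $j=n+k-m$ and, as $\tau(k,n)=1$,
$$C(n;k,-m)=\tau(-m,n)\,\tau(k,n-m)-\tau(-m,n+k).$$

Suppose $j\le0$. Then $m\ge n+k>n$ and $m-n\ge k$, and (6) gives
$$\tau(-m,n)\,\tau(k,n-m)=\frac{m-n+1}{m+1}\cdot\frac{m-n-k+1}{m-n+1}=\frac{m-n-k+1}{m+1}=\tau(-m,n+k).$$
So $C=0$.

Suppose $j\ge1$, and put $K=-C(n;k,-m)$. Now $m<n+k$, so $\tau(-m,n+k)=\frac{j+1}{n+k+1}$.

If $m\le n$, then $\tau(k,n-m)=1$ and $\tau(-m,n)=\frac{n-m+1}{n+1}$, so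
$$K=\Bigl(1-\frac m{n+k+1}\Bigr)-\Bigl(1-\frac m{n+1}\Bigr)=\frac{mk}{(n+1)(n+k+1)} .$$

If $m>n$, then $\tau(-m,n)=\frac{m-n+1}{m+1}$. Also $k>m-n>0$ because $j\ge1$, so $\tau(k,n-m)=\frac{j+1}{k+1}$, and
$$K=(j+1)\Bigl[\frac1{n+k+1}-\frac{m-n+1}{(m+1)(k+1)}\Bigr]=\frac{nj(j+1)}{(n+k+1)(m+1)(k+1)},$$
because $(m+1)(k+1)-(m+1-n)(k+1+n)=n\bigl[n+(k+1)-(m+1)\bigr]=nj$.

Put $d=k-m=j-n$, so that $k=m+d$ and $j=n+d$. With $q$ as in Section 1 we have $q(m)=m(m+1)k(k+1)$ and $q(n)=n(n+1)j(j+1)$. Hence both formulas are the single formula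
$$K=\frac{q(m\wedge n)}{(n+1)(m+1)(m+d+1)(n+m+d+1)}\qquad(j\ge1).\tag{12}$$
This is where the matrix $G_d$ comes from. For $n=k=m=1$ we have $d=0$ and $K=\frac4{2\cdot2\cdot2\cdot3}=\frac16=\frac23-\frac12$, as in the first example of Section 2.

**Case (c): $k=-r$, $i=-s$ with $r,s\ge1$.** Put $\kappa(s)=\tau(-s,n)\,\tau(-r,n-s)$, where $r=n-j-s$. Then $C(n;-r,-s)=\kappa(s)-\kappa(r)$.

Suppose $j\ge0$, that is, $r+s\le n$. Then $n-s\ge r>0$ and
$$\kappa(s)=\frac{n-s+1}{n+1}\cdot\frac{j+1}{n-s+1}=\frac{j+1}{n+1},\tag{13}$$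
which does not depend on $s$. So $C=0$.

Suppose $j=-t\le-1$, and put $N=r+s=n+t$. If $s\le n$, then $n-s<r$ (as $r+s>n$) and $|n-s-r|=t$. If $s\ge n$, then $-r$ and $n-s$ are both $\le0$. So by (6)
$$\kappa(s)=\frac{(n-s+1)(t+1)}{(n+1)(r+1)}\ \ (s\le n),\qquad\kappa(s)=\frac{s-n+1}{s+1}=1-\frac n{s+1}\ \ (s\ge n).$$
(At $s=n$ we have $r=t$, and both give $\frac1{n+1}$.) The claim is that if $n<N/2$ and $s<N/2$, then
$$\kappa(s)-\kappa(r)=-\frac{ns}{r+1}\,A(\max(n,s)),\qquad A(x)=\frac{N-2x}{x(x+1)}.\tag{14}$$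
Note that $n<N/2$ means $n<t$ and $s<N/2$ means $s<r$.

If $s\le n$, then $r=N-s\ge N-n=t>n$, so $\kappa(r)=\frac{r-n+1}{r+1}$. Since $r-n=t-s$,
$$(n+1)(r+1)(\kappa(s)-\kappa(r))=(n+1-s)(t+1)-(t+1-s)(n+1)=-s(t-n),$$
and $t-n=N-2n$. So $\kappa(s)-\kappa(r)=-\frac{s(N-2n)}{(n+1)(r+1)}=-\frac{ns}{r+1}A(n)$.

If $s>n$, then $r>s>n$ and
$$\kappa(s)-\kappa(r)=\frac n{r+1}-\frac n{s+1}=-\frac{n(r-s)}{(r+1)(s+1)}=-\frac{n(N-2s)}{(r+1)(s+1)}=-\frac{ns}{r+1}A(s).$$
This proves (14).

**Decoupling.** For $n\ge1$ and $j\ge1$, only the pairs of case (b), in either order, contribute to (9). For $n\ge1$ and $j\le-1$, only the pairs of case (c) contribute.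

## 5. Indices of equal sign: finite triangular systems

**Lemma 1.** If (9) holds for all $n\ge1$, $j\le-1$, then $u_{-r}v_{-s}=u_{-s}v_{-r}$ for all $r,s\ge1$.

**Proof, step 1: the system for fixed $N=r+s$.** This step collects the equations that involve the same unknowns. For $N=2$ the claim is trivial ($r=s=1$). Fix $N\ge3$ and let $M$ be the largest integer $<N/2$. For $1\le n\le M$ take $j=n-N\le-1$. The pairs in (9) then satisfy $k+i=-N$, and by decoupling only $k=-r$, $i=-s$ with $r,s\ge1$, $r+s=N$ contribute. Pair $s<N/2$ with $N-s$; a middle term $r=s$ has $C=0$. Since $C$ is antisymmetric, (9) and (14) give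
$$\sum_{s=1}^M(u_{-r}v_{-s}-u_{-s}v_{-r})\,\frac{-ns}{r+1}\,A(\max(n,s))=0,\qquad r=N-s.$$
With $x_s=\frac s{r+1}(u_{-r}v_{-s}-u_{-s}v_{-r})$, this reads
$$\sum_{s=1}^MA(\max(n,s))\,x_s=0,\qquad1\le n\le M.\tag{15}$$

**Step 2: elimination.** This step solves (15) by differences. On $\{1,\dots,M\}$ the numerator $N-2x$ is positive and decreasing and the denominator $x(x+1)$ is increasing, so $A$ is positive and strictly decreasing there. For $n<M$ subtract equation $n+1$ from equation $n$. The terms with $s\ge n+1$ have coefficient $A(s)-A(s)=0$, and those with $s\le n$ have coefficient $A(n)-A(n+1)$. So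
$$(A(n)-A(n+1))\sum_{s\le n}x_s=0\quad(n<M),\qquad A(M)\sum_{s\le M}x_s=0 .$$
All partial sums of $(x_s)$ vanish, so all $x_s=0$. $\square$

The smallest case is $N=3$, $n=1$: then $M=1$ and $A(1)=\frac12$, so the coefficient in (14) with $s=1$, $r=2$ is $-\frac13\cdot\frac12=-\frac16$. Directly, $\kappa(1)-\kappa(2)=\frac12-\frac23=-\frac16$.

## 6. Indices of opposite sign: infinite systems

Fix $d\in\mathbb Z$. Pairs $(k,m)$ with $k,m\ge1$ and $k-m=d$ are exactly $(m+d,m)$ with $m\ge m_0$. Pairs $(n,j)$ with $n,j\ge1$ and $j-n=d$ are exactly $(n,n+d)$ with $n\ge m_0$. Put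
$$\Delta_m=u_{m+d}v_{-m}-u_{-m}v_{m+d},\qquad W_m=\frac{\Delta_m}{(m+1)(m+d+1)}\qquad(m\ge m_0).\tag{16}$$
By decoupling, equation (9) for $(n,n+d)$ contains only the terms $(k,i)=(m+d,-m)$, with coefficient $-K$, and $(k,i)=(-m,m+d)$, with coefficient $+K$ by antisymmetry. So it reads $-\sum_m\Delta_mK=0$, and by (12) it becomes
$$-\frac1{n+1}\sum_{m\ge m_0}\frac{q(m\wedge n)}{n+m+d+1}\,W_m=0,\qquad n\ge m_0.\tag{17}$$
This is $G_dW=0$. We want $W=0$.

The elimination of Section 5 does not carry over. If the matrix were $q(m\wedge n)$ alone, subtracting equation $n-1$ from equation $n$ would leave only $m\ge n$. The denominators spoil this: for $m<n$ the difference has coefficient $q(m)\bigl(\frac1{n+m+d+1}-\frac1{n+m+d}\bigr)\ne0$, so no unknown disappears.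

**Finitely many unknowns.** If only finitely many $W_m$ are nonzero, say none with $m>M$, the system is easy. For $n\ge M$ every relevant $m$ satisfies $m\wedge n=m$, so (17) says that the rational function
$$R(x)=\sum_{m_0\le m\le M}\frac{q(m)W_m}{x+m+d+1}$$
vanishes at all integers $x\ge\max(M,m_0)$. Hence $R\equiv0$. Multiplying by $x+m+d+1$ and letting $x\to-(m+d+1)$ gives $q(m)W_m=0$, so $W_m=0$. This covers the case when $u$ is a harmonic polynomial, since then $\Delta_m=0$ for large $m$. For infinitely many unknowns the equation is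
$$\sum_{m\le n}\frac{q(m)W_m}{n+m+d+1}+q(n)\sum_{m>n}\frac{W_m}{n+m+d+1}=0,$$
and no $n$ is large enough to make the second sum disappear. The cut at $m=n$ moves with $n$, and there is no fixed rational function to work with.

**A quadratic form.** The natural next attempt uses positivity. For finitely supported $a$, using $q(m_0-1)=0$,
$$\sum_{n,m}q(m\wedge n)\,a_m\bar a_n=\sum_{y\ge m_0}\bigl(q(y)-q(y-1)\bigr)\Bigl|\sum_{m\ge y}a_m\Bigr|^2\ge0,$$
$$\sum_{n,m}\frac{a_m\bar a_n}{n+m+d+1}=\int_0^1\Bigl|\sum_ma_mx^m\Bigr|^2x^d\,dx\ge0.$$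
So $G_d$ is an entrywise product of two positive semidefinite matrices, hence positive semidefinite by the Schur product theorem. One would like to multiply equation $n$ of (17) by $\overline{W_n}$, sum over $n$, and read off $W=0$ from $\sum_{n,m}G_d(n,m)W_m\overline{W_n}=0$.

The trouble is that this double sum need not converge. Take $d=0$ and
$$u=\sum_{l\ge1}\frac{2^{l/2}}l\,z^{2^l},\qquad v=\bar u .$$
By (5), $\|u\|^2=\sum_l\frac{2^l}{l^2(2^l+1)}<\infty$, so $u,v\in b^2$. For $m=2^l$ we have $\Delta_m=|u_m|^2=2^l/l^2$, and the diagonal term is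
$$G_0(m,m)W_m^2=\frac{m^2(m+1)^2}{2m+1}\cdot\frac{\Delta_m^2}{(m+1)^4}=\frac{m^2}{(m+1)^2}\cdot\frac{\Delta_m^2}{2m+1},$$
which grows like $2^l/(2l^4)$. (These $u,v$ are not claimed to satisfy (17). The point is that membership in $b^2$ does not make the form finite.) The growth of $q$, of order $m^4$, is too much for the available information on $W$, which is about as strong as $\sum|W_m|<\infty$.

## 7. Dividing by $q(n)$ and symmetrizing

The way out is to multiply equation $n$ by $\overline{W_n}/q(n)$ instead of $\overline{W_n}$. Since $q(m\wedge n)/q(n)\le1$, the growth of $q$ is gone and the double sum converges. The price is that the matrix is no longer symmetric. But only the real part is needed, and for every pair $n,m$ one of $q(n),q(m)$ is $q(m\wedge n)$ and the other is $q(m\vee n)$, so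
$$\frac{q(m\wedge n)}{q(n)}+\frac{q(m\wedge n)}{q(m)}=1+\frac{q(m\wedge n)}{q(m\vee n)}.\tag{18}$$
Both summands on the right lead to nonnegative forms, and the first, the constant $1$, leaves the bare matrix $\frac1{n+m+d+1}$, whose form is strictly positive.

**Lemma 2.** Let $d\in\mathbb Z$, and let $m_0,q$ be as in Section 1. Let $(W_m)_{m\ge m_0}$ be complex numbers with
$$\sum_{n,m\ge m_0}\frac{|W_n||W_m|}{n+m+d+1}<\infty\quad\text{and}\quad\sum_{m\ge m_0}\frac{q(m\wedge n)}{n+m+d+1}\,W_m=0\ \text{ for all }n\ge m_0.$$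
Then $W_m=0$ for all $m$.

**Proof, step 1: convergence.** This step makes sure that every series below is meaningful. Suppose $W_{n_0}\ne0$ for some $n_0$; we derive a contradiction. The first hypothesis gives $\sum_m|W_m|/(n_0+m+d+1)<\infty$. So $|W_m|=O(m)$ and $\sum W_mx^m$ converges for $|x|<1$. Also, for each $n$ the series in the second hypothesis converges absolutely, because $q(m\wedge n)\le q(n)$ and $\frac{n_0+m+d+1}{n+m+d+1}$ is bounded in $m$.

**Step 2: the symmetrized identity.** This step produces the equation $E_0+E_1=0$. Multiply the $n$-th equation by $\overline{W_n}/q(n)$ and sum over $n$: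
$$S=\sum_{n,m}\frac{q(m\wedge n)}{q(n)}\,\frac{W_m\overline{W_n}}{n+m+d+1}=0,$$
absolutely convergent since $q(m\wedge n)\le q(n)$. Conjugating and exchanging the names $n,m$, the number $\overline S=0$ is the same sum with $q(m)$ in place of $q(n)$. Adding and using (18), we get $E_0+E_1=0$ with
$$E_0=\sum_{n,m}\frac{W_m\overline{W_n}}{n+m+d+1},\qquad E_1=\sum_{n,m}\frac{q(m\wedge n)}{q(m\vee n)}\,\frac{W_m\overline{W_n}}{n+m+d+1}.$$
Both converge absolutely because $q(m\wedge n)\le q(m\vee n)$.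

**Step 3: both terms are nonnegative.** This step writes $E_0$ and $E_1$ as sums of squares. Here $n+m+d\ge1$, so $\frac1{n+m+d+1}=\int_0^1x^{n+m+d}\,dx$. Since $\sum_{n,m}|W_m||W_n|\int_0^1x^{n+m+d}\,dx<\infty$, Fubini's theorem gives
$$E_0=\int_0^1\Bigl|\sum_mW_mx^m\Bigr|^2x^d\,dx\ge0 .$$
For $E_1$, write
$$\frac{q(m\wedge n)}{q(m\vee n)}=\frac{q(m\wedge n)^2}{q(m)q(n)}=\frac1{q(m)q(n)}\sum_{y=m_0}^{m\wedge n}\delta_y,\qquad\delta_y=q(y)^2-q(y-1)^2 .$$
The sum telescopes to $q(m\wedge n)^2$ because $q(m_0-1)=0$, and $\delta_y\ge0$ because $q$ is positive and increasing from $m_0$ on. The condition $y\le m\wedge n$ means $m\ge y$ and $n\ge y$. With absolute values inside, the triple sum over $(n,m,y)$ and the integral over $x$ give the absolutely convergent series for $E_1$, so Fubini applies again: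
$$E_1=\sum_{y\ge m_0}\delta_y\int_0^1\Bigl|\sum_{m\ge y}\frac{W_m}{q(m)}x^m\Bigr|^2x^d\,dx\ge0 .$$

**Step 4: conclusion.** This step extracts $W=0$. From $E_0+E_1=0$ and $E_0,E_1\ge0$ we get $E_0=0$. So the power series $\sum W_mx^m$, continuous on $(0,1)$, vanishes a.e. there, hence everywhere there, and all $W_m=0$. This contradicts $W_{n_0}\ne0$. $\square$

**Lemma 3.** Let $u,v\in b^2$. If (9) holds for all $n,j\ge1$, then $u_kv_{-m}=u_{-m}v_k$ for all $k,m\ge1$.

**Proof.** It remains to check the size condition of Lemma 2 for $W$ in (16), for each $d$; the equations are (17). By Cauchy–Schwarz and (5), and since $m+d\ge1$,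
$$\sum_{m\ge m_0}\frac{|u_{m+d}||v_{-m}|}{\sqrt{(m+d+1)(m+1)}}\le\|u\|\,\|v\|,$$
and the same holds with $u,v$ exchanged. So $\sum_m|\Delta_m|/\sqrt{(m+1)(m+d+1)}<\infty$. As $(m+1)(m+d+1)\ge\sqrt{(m+1)(m+d+1)}$, it follows that $\sum|W_m|<\infty$. Since $n+m+d+1\ge1$, the double sum in Lemma 2 is at most $\bigl(\sum|W_m|\bigr)^2<\infty$. Lemma 2 gives $W=0$, so $\Delta_m=0$ for all $m\ge m_0$. Every pair $k,m\ge1$ occurs for $d=k-m$. $\square$

## 8. Proportional coefficients: proof of Theorem A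

**Step 1: all determinants vanish.** This step assembles the lemmas. Let $T_u,T_v$ commute, so that (9) holds for all $n,j$. Lemma 1 gives $u_{-r}v_{-s}=u_{-s}v_{-r}$ for $r,s\ge1$. The reflected sequences $(u_{-k})$, $(v_{-k})$ also satisfy (9) for all $n,j$, since by (10)
$$\sum_{k+i=j-n}u_{-k}v_{-i}\,C(n;k,i)=\sum_{k'+i'=-j+n}u_{k'}v_{i'}\,C(-n;k',i')=0,$$
the equation of $u,v$ for $(-n,-j)$. So Lemma 1 also gives $u_rv_s=u_sv_r$ for $r,s\ge1$. Lemma 3 gives $u_kv_{-m}=u_{-m}v_k$ for $k,m\ge1$. Together,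
$$u_kv_i=u_iv_k\qquad\text{for all }k,i\in\mathbb Z\setminus\{0\}.\tag{19}$$

**Step 2: a constant combination.** This step is linear algebra. By (19) the vectors $(u_k,v_k)\in\mathbb C^2$, $k\ne0$, are pairwise linearly dependent, so they lie in a subspace of dimension at most $1$. Hence there is $(a,b)\ne(0,0)$ with $au_k+bv_k=0$ for all $k\ne0$, that is, $au+bv$ is constant.

**Step 3: the converse.** This step checks that the obvious cases commute. Let $au+bv=c$ be constant with, say, $b\ne0$ (the case $a\neq 0$ is symmetric). Then $v=\alpha u+\beta$ with $\alpha=-a/b$, $\beta=c/b$. For a harmonic polynomial $p$ we have $T_up\in b^2$, so $Q(T_up)=T_up$. Therefore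
$$T_uT_vp=T_u(\beta p+\alpha T_up)=\beta T_up+\alpha T_uT_up,$$
$$T_vT_up=Q\bigl((\beta+\alpha u)T_up\bigr)=\beta T_up+\alpha T_uT_up. \qquad\blacksquare$$

In particular, for nonconstant $u\in b^2$ the set of $v\in b^2$ such that $T_v$ commutes with $T_u$ is exactly $\operatorname{span}\{1,u\}$: in $au+bv=c$ with $(a,b)\neq(0,0)$ we must have $b\ne0$, as $u$ is not constant, and the converse is Step 3.

## 9. Holomorphic test polynomials: proof of Theorem B

**Step 1: from commutation to the alternative.** This step observes that Lemmas 1 and 3 use only $n\ge1$. Commuting on holomorphic polynomials is (9) for all $n\ge0$, $j\in\mathbb Z$. So Lemmas 1 and 3 give, for all $r,s,k,m\ge1$,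
$$u_{-r}v_{-s}=u_{-s}v_{-r},\qquad u_kv_{-m}=u_{-m}v_k .$$
If $u,v$ are not both holomorphic, some $(u_{-m},v_{-m})\ne(0,0)$ with $m\ge1$. Put $a=v_{-m}$, $b=-u_{-m}$. Then $au_k+bv_k=v_{-m}u_k-u_{-m}v_k=0$ for all $k\ne0$: for $k\ge1$ by the second relation, and for $k\le-1$ by the first. So $au+bv$ is constant.

**Step 2: $Q$ fixes every harmonic function in $L^1$.** This fact is needed because $uvp$ is only in $L^1$. Let $h\in L^1$ be harmonic. Integrating over $|z|<R$ in polar coordinates and letting $R\to1$,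
$$(Qh)_j=(|j|+1)\lim_{R\to1}\int_{|z|<R}h\,\bar e_j\,dA=(|j|+1)\lim_{R\to1}h_j\,\frac{R^{2|j|+2}}{|j|+1}=h_j .$$
So $Qh=h$.

**Step 3: the converse.** This step checks that both alternatives give commutation. If $u,v$ are holomorphic and $p$ is a holomorphic polynomial, then $T_vp=vp$ and $T_uT_vp=Q(uvp)=uvp$ by Step 2, and likewise $T_vT_up=uvp$. The other alternative is contained in Theorem A. $\blacksquare$

## 10. The identity $T_uT_v=T_{uv}$: proof of Theorem C

If $u=c$ is constant, then $T_uT_vp=Q(cT_vp)=cT_vp=T_{uv}p$. If $v=c$, then $T_vp=cp$ and $T_uT_vp=cT_up=T_{uv}p$. For the other direction, assume $T_uT_vp=T_{uv}p$ for all harmonic polynomials $p$, and suppose that neither symbol is constant.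

**Step 1: $T_u$ and $T_v$ commute.** This step makes Theorem A available. Since $Q$ is self-adjoint and commutes with complex conjugation, $\int\varphi\,Q\psi\,dA=\int(Q\varphi)\psi\,dA$ for $\varphi,\psi\in L^2$. With $\bar e_j=e_{-j}$,
$$\langle uT_ve_n,e_j\rangle=\int ue_{-j}\,Q(ve_n)\,dA=\int Q(ue_{-j})\,ve_n\,dA=\langle vT_ue_{-j},e_{-n}\rangle .$$
Also $\langle uve_n,e_j\rangle=\int uv\,e_ne_{-j}\,dA=\langle uve_{-j},e_{-n}\rangle$. By (4), the hypothesis says that the two left-hand sides agree for all $n,j$. Hence so do the two right-hand sides, which means $T_vT_up=T_{uv}p$ for all harmonic polynomials $p$. So $T_u$ and $T_v$ commute.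

**Step 2: reduction to $u=v$, $u_0=0$.** This step leaves a single symbol. By Theorem A, $au+bv$ is constant with $(a,b)\ne(0,0)$. As neither $u$ nor $v$ is constant, $a,b\ne0$ and $v=\alpha u+\beta$ with $\alpha\ne0$. Then
$$\beta T_up+\alpha T_uT_up=T_uT_vp=T_{uv}p=\alpha T_{u^2}p+\beta T_up,$$
so $T_uT_up=T_{u^2}p$. For a constant $c$, both $T_{u-c}T_{u-c}p$ and $T_{(u-c)^2}p$ arise by adding $-2cT_up+c^2p$ to the two sides of this identity. So we may replace $u$ by $u-u_0$ and assume $u_0=0$.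

**Step 3: the coefficient equations.** This step writes $T_uT_u=T_{u^2}$ in coordinates. The squares of the partial sums of $u$ converge to $u^2$ in $L^1$ and $e_ne_{-j}$ is bounded. Since $\int e_ke_ie_n\bar e_j\,dA=\frac2{|k|+|i|+|n|+|j|+2}$ for $k+i+n=j$ and $0$ otherwise, (4) and (8) turn the identity into: for all $n,j$,
$$\sum_{k+i=j-n}u_ku_i\bigl(\tau(i,n)\tau(k,n+i)-\sigma\bigr)=0,\qquad\sigma=\frac{2(|j|+1)}{|k|+|i|+|n|+|j|+2}.\tag{20}$$
The sum runs over ordered pairs and converges absolutely, by the estimate after (7).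

**Step 4: $u$ is holomorphic or antiholomorphic.** This step applies Lemma 2 once more. Let $n,j\ge1$. Pairs with a zero index do not contribute, since $u_0=0$. The others are as follows.

* If $k,i\ge1$, the product of $\tau$'s is $1$, and $\sigma=\frac{2(j+1)}{2j+2}=1$ because $k+i+n=j$.
* If $k=-r$, $i=-s$ with $r,s\ge1$, the product is $\frac{j+1}{n+1}$ by (13), and $\sigma=\frac{j+1}{n+1}$ because $r+s+j=n$.
* For the indices $k\ge1$ and $-m\le-1$, we have $m+j=n+k$, so $\sigma=\frac{j+1}{n+k+1}=\tau(-m,n+k)$. The ordered pair with inner index $i=k$ and outer index $-m$ has coefficient $\tau(k,n)\tau(-m,n+k)-\sigma=0$. The ordered pair with inner index $-m$ and outer index $k$ has coefficient $\tau(-m,n)\tau(k,n-m)-\tau(-m,n+k)=C(n;k,-m)=-K$.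

So with $d=j-n$, (20) says $\sum_{m\ge m_0}u_{m+d}u_{-m}K=0$. By (12) this is
$$\frac1{n+1}\sum_{m\ge m_0}\frac{q(m\wedge n)}{n+m+d+1}\,W_m=0,\qquad W_m=\frac{u_{m+d}u_{-m}}{(m+1)(m+d+1)},\qquad n\ge m_0 .$$
The estimate in the proof of Lemma 3, with $v=u$, shows $\sum|W_m|<\infty$. Lemma 2 gives $W=0$ for every $d$, that is, $u_ku_{-m}=0$ for all $k,m\ge1$. So $u_k=0$ for all $k\ge1$, or $u_{-m}=0$ for all $m\ge1$. The system (20) is invariant under reversing the signs of all indices, so we may assume $u_k=0$ for all $k\ge0$.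

**Step 5: $u=0$.** This step finds one equation of (20) with a single term. If $u\ne0$, let $r\ge1$ be minimal with $u_{-r}\ne0$, and take $n=1$, $j=1-2r$. Then $k+i=-2r$, and $u_ku_i\neq0$ requires $k,i\le-r$, so only $k=i=-r$ contributes. By (6), $\tau(-r,1)=\frac r{r+1}$ and $\tau(-r,1-r)=1$. With $|j|=2r-1$ we get $\sigma=\frac{4r}{4r+2}=\frac{2r}{2r+1}$. The coefficient is
$$\frac r{r+1}-\frac{2r}{2r+1}=\frac{-r}{(r+1)(2r+1)}\ne0 .$$
So $u_{-r}^2=0$, a contradiction. Hence $u=0$ after the reduction, so the original $u$ is constant, contrary to assumption. $\blacksquare$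

## 11. Symbols in $L^s$ and $L^{s'}$: proof of Theorem D

**Step 1: the products are defined.** This step uses one textbook theorem. The Bergman projection $P\varphi(z)=\int_D\frac{\varphi(w)}{(1-z\bar w)^2}\,dA(w)$ is bounded on $L^r$ for $1<r<\infty$ (Zaharjuta–Judovič; see K. Zhu, *Operator Theory in Function Spaces*). Since $Q\varphi=P\varphi+\overline{P\bar\varphi}-\int\varphi\,dA$, so is $Q$. For a harmonic polynomial $p$ we get $T_vp\in L^{s'}$ and $T_up\in L^s$, so $uT_vp$ and $vT_up$ lie in $L^1$ by Hölder, and $T_uT_vp$, $T_vT_up$ are defined.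

**Step 2: size of the coefficients.** This step replaces (5). Let $h\in L^1$ be harmonic. Integrating over $|z|<R$ in polar coordinates and letting $R\to1$,
$$\langle e_kh,e_j\rangle=h_{j-k}\,\frac2{|k|+|j-k|+|j|+2}.\tag{21}$$
In particular $u_k=(|k|+1)\langle u,e_k\rangle$. Since $\|e_k\|_{L^{s'}}=\bigl(\frac2{s'|k|+2}\bigr)^{1/s'}$, Hölder gives
$$u_k=O\bigl((|k|+1)^{1-1/s'}\bigr)=O\bigl((|k|+1)^{1/s}\bigr),\qquad v_i=O\bigl((|i|+1)^{1/s'}\bigr),$$
the second in the same way.

**Step 3: dilations.** This step approximates $u$ by functions with rapidly convergent expansions. For $0<\rho<1$ let $u_\rho(z)=u(\rho z)$. Then $u_\rho\to u$ in $L^s$ as $\rho\to1$: on $|z|\le R<1$ the convergence is uniform, and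
$$\int_{R<|z|<1}|u_\rho|^s\,dA=\rho^{-2}\int_{\rho R<|z|<\rho}|u|^s\,dA\le\rho^{-2}\int_{\rho R<|z|<1}|u|^s\,dA$$
is small when $R$ and $\rho$ are close to $1$. Hence $u_\rho T_ve_n\to uT_ve_n$ in $L^1$. Since $Q$ is bounded on $L^s$, also $T_{u_\rho}e_n\to T_ue_n$ in $L^s$ and $vT_{u_\rho}e_n\to vT_ue_n$ in $L^1$. The functional $\varphi\mapsto(Q\varphi)_j$ is continuous on $L^1$, so
$$\bigl((T_{u_\rho}T_v-T_vT_{u_\rho})e_n\bigr)_j\to\bigl((T_uT_v-T_vT_u)e_n\bigr)_j\qquad(\rho\to1).\tag{22}$$

**Step 4: the commutator for $u_\rho$.** This step computes the left side of (22). By (4) and (21), $(T_ve_n)_l=v_{l-n}\tau(l-n,n)$ and $T_{u_\rho}e_n=\sum_k\rho^{|k|}u_k\tau(k,n)e_{k+n}$. This series and $u_\rho=\sum_k\rho^{|k|}u_ke_k$ converge absolutely and uniformly on $D$, because $u_k$ has polynomial growth. So we may integrate term by term against the $L^1$ functions $T_ve_n\,\bar e_j$ and $v\,\bar e_j$. By (21), applied with $h=T_ve_n$ and with $h=v$,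
$$(T_{u_\rho}T_ve_n)_j=\sum_{k+i=j-n}\rho^{|k|}u_kv_i\,\tau(i,n)\tau(k,n+i),$$
$$(T_vT_{u_\rho}e_n)_j=\sum_{k+i=j-n}\rho^{|k|}u_kv_i\,\tau(k,n)\tau(i,n+k),$$
and both series converge absolutely. Therefore
$$\bigl((T_{u_\rho}T_v-T_vT_{u_\rho})e_n\bigr)_j=\sum_{k+i=j-n}\rho^{|k|}u_kv_i\,C(n;k,i).\tag{23}$$

**Step 5: commutation is equivalent to (9).** This step lets $\rho\to1$ in (23). Fix $n$ and $j$. We claim $C(n;k,i)=O((1+|k|)^{-3})$ on the line $k+i=j-n$. For $n=0$ it is zero. Let $n\ge1$. On the line there are only finitely many pairs with $k,i\ge1$ or $k,i\le-1$, and pairs with a zero index give $0$. For the pairs $(m+d,-m)$ with $d=j-n$, $C$ vanishes if $j\le0$. If $j\ge1$ and $m>n$, it equals $-\frac{nj(j+1)}{(n+m+d+1)(m+1)(m+d+1)}=O(m^{-3})$. The reversed pairs follow by antisymmetry, and $n<0$ follows by reflection (10). On the same line $1+|i|\le\text{const}\cdot(1+|k|)$, so $u_kv_i=O\bigl((1+|k|)^{1/s+1/s'}\bigr)=O(1+|k|)$. So the terms of (23) are bounded by a constant times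 $(1+|k|)^{-2}$, uniformly in $\rho$. By dominated convergence and (22), $T_uT_ve_n=T_vT_ue_n$ for all $n$ if and only if (9) holds for all $n,j$, with absolutely convergent series.

**Step 6: the determinants vanish.** This step reruns Lemmas 1 and 3. Assume commutation. Lemma 1 involves only finite sums and the values of $C$, so it applies verbatim, also to the reflected sequences. For the opposite signs, (17) holds with $\Delta_m$ and $W_m$ as in (16). Now $\Delta_m=O(m^{1/s+1/s'})=O(m)$, so $W_m=O(1/m)$ and $W\in\ell^2$. Put $n'=n-m_0+1\ge1$ and $m'=m-m_0+1\ge1$. Then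
$$n+m+d+1=n'+m'+(2m_0+d-1)\ge n'+m',$$
because $2m_0\ge1+(1-d)$. Hilbert's inequality gives
$$\sum_{n,m\ge m_0}\frac{|W_n||W_m|}{n+m+d+1}\le\sum_{n,m\ge m_0}\frac{|W_n||W_m|}{n'+m'}\le\pi\,\|W\|_{\ell^2}^2<\infty .$$
So Lemma 2 applies and $W=0$ for every $d$. This gives (19), and Step 2 of Section 8 shows that $au+bv$ is constant for some $(a,b)\ne(0,0)$.

**Step 7: the converse.** This step treats the obvious cases in the present setting. Let $au+bv=c$ be constant with $(a,b)\ne(0,0)$. If $a,b\ne0$, each of $u,v$ is an affine function of the other, so both lie in $L^s\cap L^{s'}\subset L^2$ (as $\max(s,s')\ge2$), and Theorem A applies. If $a=0$, then $v=\beta$ is constant, $T_uT_vp=\beta T_up$, and $T_vT_up=Q(\beta T_up)=\beta T_up$ by Step 2 of Section 9, since $T_up\in L^s\subset L^1$ is harmonic. If $b=0$, exchange the roles of $u$ and $v$. $\blacksquare$
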